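# The Markov type 2 constant of $L_p$ is strictly smaller than $\sqrt{p-1}$

## 1. The guess $\sqrt{p-1}$, and what small cases say

Fix $p>2$ and let $L_p=L_p(0,1)$. How fast can a stationary reversible Markov chain spread out in $L_p$, if speed is measured in mean square? In a Hilbert space, $t$ steps cost at most $t$ times the mean square of one step. In $L_p$ one would guess that $t$ is replaced by $(p-1)t$ and that this factor is best possible. In the notation below the guess is $M_2(L_p)=\sqrt{p-1}$. Whether this is true is asked in "Metric Embeddings and Lipschitz Extensions". Half of the guess is right: $\sqrt{p-1}$ is an upper bound. The other half is wrong for every $p>2$.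

**Definition (Markov type 2).** Let $A=(a_{ij})_{i,j=1}^n$ be a stochastic matrix that is reversible with respect to a probability vector $\pi$, that is, $\pi_ia_{ij}=\pi_ja_{ji}$ for all $i,j$. Let $Z_0,Z_1,\dots$ be the Markov chain with transition matrix $A$ and $Z_0\sim\pi$; it is stationary. A metric space $(X,d)$ has Markov type $2$ with constant $M$ if for all such $n,A,\pi$, all $f:\{1,\dots,n\}\to X$ and all integers $t\ge1$,
$$E\,d(f(Z_t),f(Z_0))^2\le M^2\,t\,E\,d(f(Z_1),f(Z_0))^2 .$$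
The infimum of these $M$ is $M_2(X)$.

Example. The walk on $\{1,\dots,m\}$ that moves by $\pm1$ with probability $\frac12$ each, and stays put instead of leaving the segment, has a symmetric transition matrix. It is therefore reversible for the uniform law. With $f(i)=i\in\mathbb R$ and $m$ much larger than $t$, both sides of the inequality are close to $t$ for $M=1$.

Reversibility enters in one way only: for fixed $t$, the reversed path $\check Z_i=Z_{t-i}$ $(0\le i\le t)$ has the same law as $(Z_0,\dots,Z_t)$.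

Why guess $\sqrt{p-1}$? At $p=2$ it gives the known value $M_2(L_2)=1$. Moreover $p-1$ is the sharp constant in the smoothness inequality of $L_p$,
$$\tfrac12\big(\|x+y\|^2+\|x-y\|^2\big)\le\|x\|^2+(p-1)\|y\|^2,$$
which follows from (3.3) below. For sharpness take $x=1$ and $y=\epsilon r$ with $0<\epsilon\le 1$, where $r=\pm1$ on two halves of $(0,1)$. Then $\|x\pm y\|^2=w(\epsilon)$ with
$$w(\epsilon)=\Big(\frac{(1+\epsilon)^p+(1-\epsilon)^p}2\Big)^{2/p}=\Big(1+\frac{p(p-1)}2\epsilon^2+O(\epsilon^4)\Big)^{2/p}=1+(p-1)\epsilon^2+O(\epsilon^4).\tag{1.1}$$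

Now test the guess. For $t=1$ the two sides agree with $M=1$. For $t=2$, given $Z_1$, the vectors $f(Z_0)-f(Z_1)$ and $f(Z_2)-f(Z_1)$ are independent with the same law. Theorem 1 below says that the two-step mean square is at most $p$ times the one-step mean square, so the ratio to be compared with $p-1$ is at most $p/2<p-1$. For general $t$, Theorem 1 bounds the ratio by $p-1-\frac{p-2}t$. So no single $t$ can reach $p-1$, and everything is decided as $t\to\infty$. Third, $N$ independent simple walks placed in $\ell_p^N$ give, for large $N$ and $t$, the lower bound $(E|g|^p)^{1/p}$ with $g$ a standard Gaussian. For $p=4$ this is $3^{1/4}\approx1.316$, against $\sqrt3\approx1.732$. So the tests leave a gap.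

It costs nothing to replace $f(y)-f(x)$ by any antisymmetric function. Let $\|\cdot\|=\|\cdot\|_{L_p}$ and $p'=p/(p-1)$. Let $Z_0,\dots,Z_t$ be a stationary reversible finite chain and $F:\{1,\dots,n\}^2\to L_p$ with $F(x,y)=-F(y,x)$. Put
$$F_k=F(Z_{k-1},Z_k),\qquad G_k=\|F_k\|^2,\qquad D=\sum_{k=1}^tF_k .$$
For $F(x,y)=f(y)-f(x)$ we get $D=f(Z_t)-f(Z_0)$. An antisymmetric $F$ not of this form: on the three-cycle, $F=v$ for each clockwise step and $-v$ for each counterclockwise step, with $v\ne0$; the sum around the cycle is $3v\neq0$.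

**Theorem 1.** $E\|D\|^2\le\big(1+(p-1)(t-1)\big)E\|F_1\|^2$. In particular $M_2(L_p)\le\sqrt{p-1}$.

**Theorem 2.** $\kappa_p:=\sup\dfrac{E\|D\|^2}{t\,E\|F_1\|^2}<p-1$, the supremum being over all chains, all $t\ge1$ and all antisymmetric $F$ with $E\|F_1\|^2>0$. In particular $M_2(L_p)\le\sqrt{\kappa_p}<\sqrt{p-1}$ for every $p>2$.

**Theorem 3.** $M_2(L_p)\ge\max\{(E|g|^p)^{1/p},\,2^{1/2-1/p}\}$, $g$ standard Gaussian. Hence $e^{-1/2}\le\liminf_{p\to\infty}M_2(L_p)/\sqrt p\le\limsup_{p\to\infty}M_2(L_p)/\sqrt p\le1$.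

If $E\|F_1\|^2=0$, then all $F_k$ vanish a.s. by stationarity and $D=0$, so this case is irrelevant. The answer to the question is thus negative for every $p>2$. The proof of Theorem 2 is by contradiction and gives no explicit $\kappa_p$; the exact value of $M_2(L_p)$ is not determined here.

## 2. Many independent walks in $\ell_p^N$: the lower bounds

This section proves the lower bound in Theorem 3.

Let $Z$ be the walk on $\{1,\dots,m\}$ of the example, with $m>2t$. Then $E|Z_1-Z_0|^p\le1$. With probability at least $1-\frac{2t}m$ the start lies in $\{t+1,\dots,m-t\}$; then the walk does not feel the ends for $t$ steps, and $Z_t-Z_0$ is a sum $S_t$ of $t$ independent signs. So $E|Z_t-Z_0|^p\ge(1-\frac{2t}m)E|S_t|^p$.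

Take $N$ independent copies $Z^{(1)},\dots,Z^{(N)}$; together they form a chain reversible for the product law. Let $f(z)=N^{-1/p}(z^{(1)},\dots,z^{(N)})\in\ell_p^N$, and recall that $\ell_p^N$ embeds isometrically in $L_p$. Since $2/p<1$, Jensen's inequality gives
$$E\|f(Z_1)-f(Z_0)\|^2\le\big(E\|f(Z_1)-f(Z_0)\|^p\big)^{2/p}=\big(E|Z_1^{(1)}-Z_0^{(1)}|^p\big)^{2/p}\le1 .$$
On the other hand $\|f(Z_t)-f(Z_0)\|^p=\frac1N\sum_i|Z_t^{(i)}-Z_0^{(i)}|^p$ is an average of bounded independent variables. By the law of large numbers and boundedness, $E\|f(Z_t)-f(Z_0)\|^2\to(E|Z^{(1)}_t-Z^{(1)}_0|^p)^{2/p}$ as $N\to\infty$. Letting $N\to\infty$ and then $m\to\infty$,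
$$M_2(L_p)^2\ge\frac{(E|S_t|^p)^{2/p}}t\qquad\text{for all }t\ge1 .$$
For $t=2$, $|S_2|$ is $0$ or $2$ with probability $\frac12$ each, so the right side is $(2^{p-1})^{2/p}/2=2^{1-2/p}$. As $t\to\infty$, $S_t/\sqrt t\to g$ in law. Since $Ee^{\lambda S_t/\sqrt t}=\cosh(\lambda/\sqrt t)^t\le e^{\lambda^2/2}$ for all real $\lambda$, all moments stay bounded, so the $p$-th absolute moments converge and the right side tends to $(E|g|^p)^{2/p}$. This is the first assertion of Theorem 3. Since $E|g|^p=2^{p/2}\Gamma(\frac{p+1}2)/\sqrt\pi$, Stirling's formula gives $(E|g|^p)^{1/p}\sim\sqrt{p/e}$, hence the lower limit. The upper limit is Theorem 1. $\square$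

## 3. Second-order calculus for $\|x\|^2$ in $L_p$

Write $\psi(x)=\|x\|^2$ and $J(x)=\|x\|^{2-p}|x|^{p-2}x$, $J(0)=0$. For instance, for $p=4$ and $x=1_{(0,1/2)}$ we have $\|x\|=2^{-1/4}$ and $J(x)=\sqrt2\,1_{(0,1/2)}$. One reads off
$$J(\lambda x)=\lambda J(x)\ (\lambda\ge0),\qquad\|J(x)\|_{p'}=\|x\|,\qquad\langle J(x),x\rangle=\|x\|^2 .$$
For reals, the mean value theorem gives $\big||a|^{p-2}a-|b|^{p-2}b\big|\le(p-1)|a-b|(|a|+|b|)^{p-2}$. With Hölder ($\frac1{p'}=\frac1p+\frac{p-2}p$) this gives $\|J(x)-J(y)\|_{p'}\le(p-1)2^{p-2}\|x-y\|$ on the unit sphere; so $J$ is uniformly continuous there.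

**Taylor formula.** *Purpose: an exact remainder whose size can be read off.* Let $y\ne0$, $v_r=x+ry$, $\varphi(r)=\psi(v_r)=I(r)^{2/p}$ with $I(r)=\int|v_r|^pdu$. Since $p>2$, the function $|\cdot|^p$ is $C^2$. For $|r|\le R$ the formal derivatives of the integrand are dominated by constants times $(|x|+R|y|)^{p-1}|y|$ and $(|x|+R|y|)^{p-2}y^2$, which are integrable by Hölder. So $I'=p\int|v_r|^{p-2}v_ry$ and $I''=p(p-1)\int|v_r|^{p-2}y^2$. Therefore, where $v_r\neq0$, $\varphi'(r)=2\langle J(v_r),y\rangle$, $\frac{d}{dr}\|v_r\|=\langle J(v_r),y\rangle/\|v_r\|$, and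
$$\varphi''=2(p-1)\Phi_r-2(p-2)\Theta_r,\qquad\Phi_r=\|v_r\|^{2-p}\!\int|v_r|^{p-2}y^2\,du,\quad\Theta_r=\frac{\langle J(v_r),y\rangle^2}{\|v_r\|^2}.\tag{3.1}$$
At most one $r$ has $v_r=0$. If there is one, $r_0$, then $v_r=(r-r_0)y$ and $\varphi(r)=(r-r_0)^2\|y\|^2$, so $\varphi'=2\langle J(v_r),y\rangle$ is continuous there too. By Cauchy–Schwarz
$$\Theta_r=\|v_r\|^{2-2p}\Big(\int|v_r|^{p-2}v_ry\Big)^2\le\|v_r\|^{2-2p}\int|v_r|^p\int|v_r|^{p-2}y^2=\Phi_r,$$
and by Hölder $\Phi_r\le\|y\|^2$. So $0\le\Theta_r\le\Phi_r\le\|y\|^2$, hence $2\Phi_r\le\varphi''\le2(p-1)\|y\|^2$, and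
$$\psi(x+y)=\psi(x)+2\langle J(x),y\rangle+\int_0^1(1-r)\varphi''(r)\,dr .\tag{3.2}$$
Consequently $\psi(x+y)\ge\psi(x)+2\langle J(x),y\rangle$ (convexity), and
$$\psi(x+y)\le\psi(x)+2\langle J(x),y\rangle+(p-1)\|y\|^2 .\tag{3.3}$$

We give names to the losses in these two inequalities:
$$\delta^{(1)}(a,h)=\psi(a+h)-\psi(a)-2\langle J(a),h\rangle\ge0,\qquad\delta^{(2)}(a,y)=(p-1)\|y\|^2+\psi(a)+2\langle J(a),y\rangle-\psi(a+y)\ge0 .$$
If $a\ne0$ and $\beta=\langle J(a),h\rangle/\|a\|$, then $\|a\|\,\|a+h\|\ge|\langle J(a),a+h\rangle|=\|a\|\,\big|\|a\|+\beta\big|$, so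
$$\delta^{(1)}(a,h)\ge(\|a\|+\beta)^2-\|a\|^2-2\|a\|\beta=\beta^2 .\tag{3.4}$$

**Lemma 1.** Let $(y_i)_{i\le m}$ be adapted to $(\mathcal F_i)$, $L_p$-valued with finitely many values, $S_0=0$, $S_i=S_{i-1}+y_i-E[y_i|\mathcal F_{i-1}]$. Then $E\|S_m\|^2\le(p-1)\sum_iE\|y_i\|^2$ and $E\sup_i\|S_i\|^2\le4(p-1)\sum_iE\|y_i\|^2$. The same holds conditionally on $\mathcal F_0$.

*Proof.* The point is that the uncentered $y_i$ stand on the right, with no loss from centering. Put $h=E[y_i|\mathcal F_{i-1}]$ and $a=S_{i-1}-h$, so $S_i=a+y_i$ with $a$ known at time $i-1$. By (3.3), $\psi(S_i)\le\psi(a)+2\langle J(a),y_i\rangle+(p-1)\|y_i\|^2$. Under $E[\cdot|\mathcal F_{i-1}]$ the first two terms become $\psi(a)+2\langle J(a),h\rangle\le\psi(a+h)=\psi(S_{i-1})$ by convexity. Sum over $i$. The second bound is Doob's $L_2$ inequality for the real submartingale $\|S_i\|$. $\square$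

## 4. A forward and a backward martingale: proof of Theorem 1

**Step 1.** *Purpose: write $2D$ as the sum of a forward and a backward martingale.* Let $h(x)=\sum_ya_{xy}F(x,y)$, so $E[F_k|Z_0,\dots,Z_{k-1}]=h(Z_{k-1})$. By reversibility, given $(Z_k,Z_{k+1},\dots)$ the variable $Z_{k-1}$ has law $a_{Z_k,\cdot}$; by antisymmetry
$$E[F_k|Z_k,Z_{k+1},\dots]=-h(Z_k).$$
Hence $EF_1=Eh(Z_0)=-Eh(Z_1)=-Eh(Z_0)$, so $EF_1=0$. Let $\mathcal F_0$ be trivial and $\mathcal F_k=\sigma(Z_0,\dots,Z_k)$ for $k\ge1$. Put $h_0:=0$ and $h_k:=h(Z_k)$ for $1\le k\le t-1$. Then $h_{k-1}=E[F_k|\mathcal F_{k-1}]$ for all $1\le k\le t$; for $k=1$ this uses $EF_1=0$. Let $\mathcal B_k=\sigma(Z_{k-1},\dots,Z_t)$ for $k\le t$, $\mathcal B_{t+1}$ trivial. Define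
$$M_k=\sum_{l=1}^k(F_l-h_{l-1})\ (0\le k\le t),\qquad N_k=F_t+\sum_{l=k}^{t-1}(F_l+h(Z_l))\ (1\le k\le t),\quad N_{t+1}=0 .$$
Then $M$ is a martingale for $(\mathcal F_k)$. Also $N$ is a backward martingale: $N_k-N_{k+1}=F_k+h(Z_k)=F_k-E[F_k|\mathcal B_{k+1}]$ for $k<t$, and $N_t=F_t$ has mean $0$. Adding, the terms $h(Z_l)$ with $1\le l\le t-1$ cancel:
$$M_t+N_1=2D .\tag{4.1}$$

**Step 2.** *Purpose: the two martingales have the same law up to sign.* For $\check Z_i=Z_{t-i}$ we have $F_l(\check Z)=-F_{t+1-l}(Z)$, hence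
$$M_i(\check Z)=-\sum_{l=t+1-i}^tF_l-\sum_{l=t+1-i}^{t-1}h(Z_l)=-N_{t+1-i}(Z)\qquad(0\le i\le t).$$
Since $\check Z$ has the law of $Z$, $E\|N_1\|^2=E\|M_t\|^2$.

**Step 3.** *Purpose: an exact balance for $\|M_k\|^2$.* Set $a_k=M_{k-1}-h_{k-1}$, so $M_k=a_k+F_k$ and $M_{k-1}=a_k+h_{k-1}$. Let $\delta_k^{(1)}=\delta^{(1)}(a_k,h_{k-1})$, $\delta_k^{(2)}=\delta^{(2)}(a_k,F_k)$ and $\delta_k=\delta_k^{(1)}+\delta_k^{(2)}\ge0$. Subtracting $\psi(M_{k-1})=\psi(a_k)+2\langle J(a_k),h_{k-1}\rangle+\delta_k^{(1)}$ from $\psi(M_k)=\psi(a_k)+2\langle J(a_k),F_k\rangle+(p-1)G_k-\delta^{(2)}_k$ gives, on every path,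
$$\psi(M_k)=\psi(M_{k-1})+(p-1)G_k+2\langle J(a_k),F_k-h_{k-1}\rangle-\delta_k .\tag{4.2}$$
The third term has mean zero, since $a_k$ is $\mathcal F_{k-1}$-measurable. And $a_1=0$, $h_0=0$ give $\delta_1=(p-2)G_1$. Since $EG_k=E\|F_1\|^2$,
$$E\|M_t\|^2=(p-1)t\,E\|F_1\|^2-E\sum_k\delta_k\le\big(1+(p-1)(t-1)\big)E\|F_1\|^2 .\tag{4.3}$$

**Step 4.** *Purpose: conclude.* By (4.1) and convexity $E\|D\|^2\le\frac12(E\|M_t\|^2+E\|N_1\|^2)=E\|M_t\|^2$. This is Theorem 1, and it also completes Theorem 3. $\blacksquare$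

## 5. Unit-step martingales do reach $p-1$

To get a constant below $p-1$, a sensible first attempt is to look at (4.3) and to show that $E\sum\delta_k$ is at least a fixed fraction of $t\,E\|F_1\|^2$. For martingales alone this is false. Let $r_1,r_2,\dots$ be the Rademacher functions on $(0,1)$ and $\xi_1,\xi_2,\dots$ independent random signs. Put $M_1=\xi_1$ (a constant function), and for $k\ge2$
$$d_k=\xi_k\,r_k\,\frac{M_{k-1}}{\|M_{k-1}\|},\qquad M_k=M_{k-1}+d_k=M_{k-1}\Big(1+\frac{\xi_kr_k}{\|M_{k-1}\|}\Big).$$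
This is a martingale with $\|d_k\|=1$. As a function of $u$, $M_{k-1}$ depends only on $r_1,\dots,r_{k-1}$, so it is independent of $r_k$ under Lebesgue measure. With $w$ from (1.1), as long as $\|M_{k-1}\|\ge1$,
$$\|M_k\|^2=\|M_{k-1}\|^2\,w(1/\|M_{k-1}\|).$$
Since $w(\epsilon)\ge\frac12((1+\epsilon)^2+(1-\epsilon)^2)=1+\epsilon^2$ by Jensen's inequality, $\|M_k\|^2\ge\|M_{k-1}\|^2+1$. So the norms are nonrandom and $\|M_k\|^2\ge k$. By (1.1), $\|M_k\|^2=\|M_{k-1}\|^2+(p-1)+O(1/k)$, hence $\|M_m\|^2/m\to p-1$.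

So the losses $\delta_k$ can be negligible, and a proof of Theorem 2 cannot use the forward martingale alone. What the example lacks is a stationary reversible chain behind it, with the backward martingale $N$ and the near equality $M_t\approx N_1$ that an extremal chain would be forced to have. The example also shows how small losses come about: the step has the same profile $|\cdot|/\|\cdot\|$ as the current position, it is small compared with the position, and it is orthogonal to $J$ of the position. We first show that this is the only way.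

## 6. Almost equality in the smoothness inequality

**Lemma 2.** There is $c_p>0$ such that for nonnegative $a,b$ in the unit sphere of $L_p$, $1-\int a^{p-2}b^2\ge c_p\|a-b\|^p$.

*Proof.* Let $g(r)=\frac{p-2}pr^p+\frac2p-r^{p-2}$ for $r\ge0$. By weighted AM–GM $g(r)>0$ for $r\ne1$. Further $g(1)=g'(1)=0$ and $g''(1)=2(p-2)$, so $g(r)\sim(p-2)(r-1)^2$ at $1$ and, as $p>2$, $g(r)/|r-1|^p\to\infty$ there. At infinity $g(r)/r^p\to\frac{p-2}p$. So $c_p=\inf_{r\ne1}g(r)/|r-1|^p>0$. Multiply $g(r)\ge c_p|r-1|^p$ with $r=a/b$ by $b^p$: $\frac{p-2}pa^p+\frac2pb^p-a^{p-2}b^2\ge c_p|a-b|^p$ pointwise, also for $b=0$ by passing to the limit. Integrate. $\square$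

**Lemma 3.** If $y_n\ne0$ and $\delta^{(2)}(a_n,y_n)/\|y_n\|^2\to0$, then $a_n\ne0$ eventually and
$$\frac{\|y_n\|}{\|a_n\|}\to0,\qquad\Big\|\frac{|a_n|}{\|a_n\|}-\frac{|y_n|}{\|y_n\|}\Big\|\to0,\qquad\frac{\langle J(a_n),y_n\rangle}{\|a_n\|\|y_n\|}\to0 .$$
Equivalently, for each $\kappa>0$ there is $\vartheta>0$ such that $y\ne0$ and $\delta^{(2)}(a,y)\le\vartheta\|y\|^2$ imply that $a\ne0$ and that these three quantities are at most $\kappa$ in absolute value.

Two checks with $a=R$ (a constant function) and $R\to\infty$. For $y=r$ a mean-zero sign function, $\delta^{(2)}(R,r)=(p-1)+R^2-R^2w(1/R)=O(R^{-2})$. For $y=1$, where the last condition fails, $\delta^{(2)}(R,1)=(p-1)+R^2+2R-(R+1)^2=p-2$.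

*Proof.* By homogeneity let $\|y_n\|=1$, and use $v_r=a_n+ry_n$ and (3.1). By (3.2)
$$\delta^{(2)}(a_n,y_n)=\int_0^1(1-r)\big[2(p-1)(1-\Phi_r)+2(p-2)\Theta_r\big]dr$$
with nonnegative integrand. So every subsequence has a further subsequence along which $\Phi_r\to1$ and $\Theta_r\to0$ for a.e. $r\in(0,1)$. We work along such subsequences.

**Step 1.** *Purpose: $\|a_n\|\to\infty$.* Suppose $\|a_n\|$ is bounded along one of them. The function $r\mapsto\|v_r\|$ is $1$-Lipschitz with squared derivative $\Theta_r\le1$ a.e., so its oscillation on $[0,1]$ is at most $\int_0^1\sqrt{\Theta_r}\,dr\to0$. Passing to a subsequence, $\|v_r\|\to c$ for all $r\in[0,1]$, with $0\le c<\infty$. If $c=0$, then $1=\|v_1-v_0\|\to0$, impossible. So $c>0$. Apply Lemma 2 to $|v_r|/\|v_r\|$ and $|y_n|$: here $\int(|v_r|/\|v_r\|)^{p-2}y_n^2=\Phi_r\to1$, hence $\big\||v_r|-c|y_n|\big\|\to0$ for a.e. $r$. Take three distinct such values $r_1,r_2,r_3$. Under the probability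 measure $|y_n|^pdu$ put $z_i=v_{r_i}/y_n$. Then $\int\big||z_i|-c\big|^p|y_n|^pdu\to0$, while $z_i-z_j=r_i-r_j$. For any $\kappa>0$ and large $n$ there is a point $u$ at which all three $z_i$ lie in $[c-\kappa,c+\kappa]\cup[-c-\kappa,-c+\kappa]$. Two of them lie in the same interval, so $|r_i-r_j|\le2\kappa$ for some $i\ne j$. For small $\kappa$ this is impossible. Hence $\|a_n\|\to\infty$ along the whole sequence.

**Step 2.** *Purpose: the other two limits.* Along a subsequence as above fix one $r$ with $\Phi_r\to1$, $\Theta_r\to0$. Since $\|v_r-a_n\|\le1$ and $\|a_n\|\to\infty$, $v_r/\|v_r\|-a_n/\|a_n\|\to0$. Lemma 2 gives $\big\||v_r|/\|v_r\|-|y_n|\big\|\to0$, hence the second limit. And $\langle J(v_r/\|v_r\|),y_n\rangle^2=\Theta_r\to0$, so uniform continuity of $J$ on the unit sphere gives the third. Every subsequence has such a further subsequence, so the limits hold along the whole sequence. The equivalent form follows by contradiction. $\square$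

## 7. Near-extremal chains, seen from a size-biased edge

Now we begin the proof of Theorem 2. By Theorem 1, $\kappa_p\le p-1$. Suppose $\kappa_p=p-1$. Then there are chains, times $t=t_n$ and functions $F$ (the index $n$ is suppressed) with $E\|F_1\|^2=1$ and
$$E\|D\|^2\ge(1-\varepsilon_n)(p-1)t,\qquad\varepsilon_n\to0 .\tag{7.1}$$
Comparing with Theorem 1, $p-2\le\varepsilon_n(p-1)t_n$, so $t_n\to\infty$. All limits are for $n\to\infty$; $o_P$, $O_P$ and "in $\mathsf Q$" refer to convergence or boundedness in $\mathsf Q_n$-probability. All random variables live on finite path spaces plus finitely many auxiliary variables, and we fix Borel representatives of the finitely many functions $F(x,y)$.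

The plan is as follows. Small total loss forces, at a typical edge, that the position $M_k$ has the same profile as the step $F_k$. We then replace the past of the edge by an independent copy. The locking of profiles over a short further time will force $M_k$ to be almost unchanged. Since $M_t\approx N_1$, the part of $N$ that lives in the past is then almost unchanged too. But that part has conditional mean zero, so it must be small, while the growth law of $\|N\|^2$ says that it is large.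

**Definition (size-biased edge).** Let $V_k=\sum_{l\le k}G_l$ and $V=V_t$. On pairs $(\omega,k)$, $\omega$ a path and $1\le k\le t$, let
$$\widehat P(d\omega,k)=P(d\omega)\,G_k(\omega)/t .$$

It is a probability measure since $EG_k=1$. Its $\omega$-marginal is $(V/t)P$; given $\omega$, the index $k$ has probability $G_k/V$; and $\widehat P$-a.s. $G_k>0$. If all steps have norm $1$, it is simply $P$ with a uniform $k$. Because $G_{t+1-k}(\check\omega)=G_k(\omega)$, it is invariant under $(\omega,k)\mapsto(\check\omega,t+1-k)$. It turns estimates in mean into estimates in probability: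

(T1) If $Y\ge0$ and $EY=o(t)$, then $Y/V\to0$ in $\widehat P$, since $\widehat P(Y>\kappa V)=\frac1tE[V1_{Y>\kappa V}]\le\frac{EY}{\kappa t}$.

(T2) If $Y_k\ge0$ and $E\sum_kY_k=o(t)$, then $Y_k/G_k\to0$ in $\widehat P$, since $\widehat P(Y_k>\kappa G_k)=\frac1tE\sum_kG_k1_{Y_k>\kappa G_k}\le\frac{E\sum_kY_k}{\kappa t}$.

**Consequence 1 (small loss).** $E\sum_k\delta_k=o(t)$. Hence $\sum_k\delta_k/V\to0$ and $\delta_k/G_k\to0$ in $\widehat P$.

*Proof.* $(p-1)t-E\sum\delta_k=E\|M_t\|^2\ge E\|D\|^2\ge(1-\varepsilon_n)(p-1)t$ by (4.3). Use (T1), (T2). $\square$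

**Consequence 2 (the martingales agree).** $\Delta:=M_t-N_1$ satisfies $\|\Delta\|/\sqrt V\to0$ in $\widehat P$.

*Proof.* Put $a=\|M_t\|$, $b=\|N_1\|$, $c=\|D\|=\|\frac12(M_t+N_1)\|$, $m=\max(a,b)$. Then $Ea^2=Eb^2\le(p-1)t$, $Ec^2\ge(1-\varepsilon_n)(p-1)t$ and $c\le\frac{a+b}2$. So
$$E\tfrac{(a-b)^2}4=\tfrac12E(a^2+b^2)-E\tfrac{(a+b)^2}4\le\varepsilon_n(p-1)t,\qquad E\Big[\tfrac{(a+b)^2}4-c^2\Big]\le\varepsilon_n(p-1)t .$$
As $m-\frac{a+b}2=\frac{|a-b|}2$, we have $m^2-\frac{(a+b)^2}4\le m|a-b|$. With $Em^2\le2(p-1)t$ and Cauchy–Schwarz, $E(m^2-c^2)=o(t)$. For reals,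
$$\Big|\frac{\xi+\upsilon}2\Big|^p+\Big|\frac{\xi-\upsilon}2\Big|^p\le\Big(\frac{\xi^2+\upsilon^2}2\Big)^{p/2}\le\frac{|\xi|^p+|\upsilon|^p}2,$$
because $A^{p/2}+B^{p/2}\le(A+B)^{p/2}$ for $A,B\ge0$, and by convexity. Integrating with $\xi=M_t(u)$, $\upsilon=N_1(u)$: $c^p+\|\Delta/2\|^p\le m^p$. Hence $\|\Delta/2\|^p\le m^p-c^p\le\frac p2m^{p-2}(m^2-c^2)$, and by Hölder
$$E\|\Delta\|^2\le4(\tfrac p2)^{2/p}(Em^2)^{(p-2)/p}\big(E(m^2-c^2)\big)^{2/p}=o(t).$$
Use (T1). $\square$

**Consequence 3 (locked profiles).** Let $\eta_k=|F_k|/\|F_k\|$ be the profile of the step, and let $q_k=q_k(\omega)=\big\||M_k|/\|M_k\|-\eta_k\big\|$, with $q_k:=1$ if $M_k=0$ or $F_k=0$. With $\widehat P$-probability tending to $1$, $a_k\ne0$; and in $\widehat P$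
$$\frac{\|F_k\|}{\|a_k\|}\to0,\qquad\frac{\langle J(a_k),F_k\rangle}{\|a_k\|\|F_k\|}\to0,\qquad q_k\to0,\qquad\frac{G_k}{\|M_k\|^2}\to0 .$$

*Proof.* $\delta_k^{(2)}/G_k\le\delta_k/G_k\to0$ in $\widehat P$; apply Lemma 3. It also gives $\||a_k|/\|a_k\|-\eta_k\|\to0$. As $M_k=a_k+F_k$ and $\|F_k\|/\|a_k\|\to0$, the norms of $M_k$ and $a_k$ have ratio tending to $1$ and their normalized moduli differ by $o_P(1)$. $\square$

**Consequence 4 (linear growth along the whole path).** In $\widehat P$,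
$$\sup_k\big|\|M_k\|^2-(p-1)V_k\big|/V\to0,\qquad\sup_k\big|\|N_k\|^2-(p-1)(V-V_{k-1})\big|/V\to0 .$$

*Proof.* Summing (4.2), $\psi(M_k)=(p-1)V_k+\Xi_k-\sum_{l\le k}\delta_l$ with the real martingale $\Xi_k=\sum_{l\le k}2\langle J(a_l),F_l-h_{l-1}\rangle$. We must show $E\sup_k|\Xi_k|=o(t)$. Let $\beta_l=\langle J(a_l),F_l\rangle/\|a_l\|$ and $\beta_l'=\langle J(a_l),h_{l-1}\rangle/\|a_l\|$ ($0$ if $a_l=0$). The increments are $2\|a_l\|(\beta_l-\beta'_l)$, so their squares sum to at most $8\sup_l\|a_l\|^2\sum_l(\beta_l^2+\beta_l'^2)$. Since $\beta_l=0$ when $G_l=0$, $E\sum\beta_l^2=t\,\widehat E[\beta_k^2/G_k]=o(t)$: the variable $\beta_k^2/G_k$ is at most $1$ and tends to $0$ in $\widehat P$ by Consequence 3. By (3.4), $E\sum\beta_l'^2\le E\sum\delta_l^{(1)}=o(t)$. Next, $\|a_l\|^2\le2\|M_{l-1}\|^2+2\|h_{l-1}\|^2$ and $E\|h_{l-1}\|^2\le EG_l=1$, so with Doob's inequality $E\sup_l\|a_l\|^2\le8(p-1)t+2t$. Davis' inequality, $E\sup_k|\Xi_k|\le C\,E\big(\sum_k|\Xi_k-\Xi_{k-1}|^2\big)^{1/2}$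 with $C$ universal, and Cauchy–Schwarz give $E\sup|\Xi_k|\le C'(O(t)\,o(t))^{1/2}=o(t)$. So $\sup_k|\Xi_k|+\sum_l\delta_l$ has mean $o(t)$, and (T1) gives the first claim. The second follows by reversal, because $\|N_k(\omega)\|=\|M_{t+1-k}(\check\omega)\|$ and $V_{t+1-k}(\check\omega)=V-V_{k-1}$. $\square$

**Consequence 5 (no large step).** $\max_lG_l/V\to0$ in $\widehat P$. If $k$ is realized as the index with $V_{k-1}<UV\le V_k$, $U$ uniform on $(0,1)$ and independent of $\omega$, then $V_{k-1}/V-U\to0$ and $V_k/V-U\to0$ in probability.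

*Proof.* By Consequences 3 and 4, $G_k/V=(G_k/\|M_k\|^2)(\|M_k\|^2/V)\to0$ in $\widehat P$, and it is at most $1$. So $\widehat E[\max_l(G_l/V)^2]\le\widehat E[\sum_lG_l^2/V^2]=\widehat E[G_k/V]\to0$. The rest is clear from $V_k-V_{k-1}\le\max_lG_l$. $\square$

## 8. Left and right of the edge, and a scale that both sides share

We shall replace the left part of the path. For this we need a length scale that is unaffected by the replacement, that is, a function of the edge only.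

Let $e_k=(Z_{k-1},Z_k)$, *left* $=(Z_0,\dots,Z_{k-2})$, *right* $=(Z_{k+1},\dots,Z_t)$. For fixed $k$ the measure $\widehat P$ has the density $G_k$ with respect to $P$ (up to the factor $1/t$), and $G_k$ depends only on $e_k$. So under $\widehat P$, given $(k,e_k)$, left and right are independent with their $P$-conditional laws. Likewise, given $k$ and $\mathcal F_k$ the future evolves under $P$, and given $k$ and $\mathcal B_k$ the past evolves under $P$. Put
$$V^-=V_{k-1},\quad W^-=V_k,\quad V^+=V-V_k,\quad W^+=V-V_{k-1}.$$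
The quantities with $-$ are functions of $(k,e_k,\text{left})$, those with $+$ of $(k,e_k,\text{right})$. Let $s^\pm=s^\pm(k,e_k)$ be conditional medians of $W^\pm$ given $(k,e_k)$; they are positive, as $W^\pm\ge G_k>0$.

**Lemma 4 (tails).** For all $c>0$, $\widehat P(V^->cs^+)\le\frac2{1+c}$ and $\widehat P(V^+>cs^-)\le\frac2{1+c}$.

*Proof.* Fix $\omega$. The set of $k$ with $V_{k-1}>c(V-V_{k-1})$ is an up-set. If it is nonempty with least element $k_0$, its conditional mass is $(V-V_{k_0-1})/V<\frac1{1+c}$, because $V=V_{k_0-1}+(V-V_{k_0-1})>(1+c)(V-V_{k_0-1})$. So $\widehat P(V^->cW^+)\le\frac1{1+c}$. On $\{V^->cs^+,\,W^+\le s^+\}$ we have $V^->cW^+$, and given $(k,e_k)$ the event $\{W^+\le s^+\}$ is independent of $V^-$ with probability at least $\frac12$. So $\widehat P(V^->cW^+)\ge\frac12\widehat P(V^->cs^+)$. The second bound is the mirror image. $\square$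

**Definition (tight in $(0,\infty)$).** Random variables $R_n$ are tight in $(0,\infty)$ if $\lim_{c\to\infty}\limsup_n\widehat P(R_n\notin[1/c,c])=0$. For example a single uniform variable on $(0,1)$ is, since it lies outside $[1/c,c]$ with probability $1/c$ for $c\ge1$.

**Lemma 5 (comparability).** $V/s^+$, $V/s^-$, $V^\pm/V$ and $W^\pm/V$ are tight in $(0,\infty)$.

*Proof.* By Consequence 5, $V^\pm/V$ and $W^\pm/V$ converge in law to uniform variables, and $W^-/W^+$ converges in law to $U/(1-U)$, so all of these are tight in $(0,\infty)$. As in Lemma 4, $\widehat P(W^->cs^+)\le2\widehat P(W^->cW^+)$ (use $W^+\le s^+$), and $\widehat P(W^-<s^+/c)\le2\widehat P(W^-<W^+/c)$ (use $W^+\ge s^+$, also of conditional probability at least $\frac12$). So $W^-/s^+$ is tight in $(0,\infty)$, hence so is $V/s^+$. Symmetrically for $s^-$. $\square$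

## 9. A second edge at a short distance

In this section and the next, $s:=s^-(k,e_k)$. We want a second edge $j>k$ at which the profile is also locked, close to $k$ on the scale $s$. Randomizing $j$ makes it as typical as $k$.

**Definition (second edge).** For $\zeta>0$ let $Q=Q_\zeta$ be the law of $(\omega,k,\theta)$ with $(\omega,k)\sim\widehat P$ and $\theta$ uniform on $(0,1)$, independent. Put $j=\min\{l>k:V_l-V_k\ge\theta\zeta s\}$, and $j=\dagger$ if there is no such $l$.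

**Lemma 6.** If $\widehat P(E_n)\to0$ for sets $E_n$ of pairs $(\omega,l)$, then for fixed $\zeta$, $Q_\zeta(j\ne\dagger,(\omega,j)\in E_n)\to0$.

*Proof.* Given $(\omega,k)$, $j=l$ means $V_{l-1}-V_k<\theta\zeta s\le V_l-V_k$, so $Q(j=l|\omega,k)\le G_l/(\zeta s)$. On $\{s\ge V/R\}$ this is at most $RG_l/(\zeta V)$, whence
$$Q(s\ge V/R,\ j\ne\dagger,\ (\omega,j)\in E_n)\le E\sum_k\frac{G_k}t\sum_l1_{E_n}(\omega,l)\frac{RG_l}{\zeta V}=\frac R\zeta\widehat P(E_n)\to0 .$$
And $\limsup_n\widehat P(s<V/R)\to0$ as $R\to\infty$, by Lemma 5. $\square$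

Let $r_n=\widehat E\big[(\max_{l>k}G_l/s)^{1/2}\big]$. Then $r_n\to0$: the variable tends to $0$ in $\widehat P$ by Consequence 5 and Lemma 5, and it is dominated by $(V^+/s)^{1/2}$, which is uniformly integrable because Lemma 4 gives $\widehat E(V^+/s)^{3/4}\le\int_0^\infty\frac34c^{-1/4}\frac2{1+c}dc<\infty$.

**Choice of $\zeta_n$.** *Purpose: errors that are negligible even after division by $\sqrt\zeta$ or $\zeta$, while $\zeta\to0$.* For each fixed $\zeta$ the following tend to $0$ in probability, or as numbers: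
$$\frac{q_j}{\sqrt\zeta},\quad\frac{q_k}{\sqrt\zeta},\quad\frac{\sup_l|\|M_l\|^2-(p-1)V_l|}{\zeta V},\quad\frac{\sum_l\delta_l}{\zeta V},\quad\frac{\max_lG_l}{\zeta V},\quad\frac{r_n}\zeta .\tag{9.1}$$
For the first, under $Q_\zeta$ on $\{j\ne\dagger\}$, use Consequence 3 and Lemma 6; the others, under $\widehat P$, are Consequences 3, 4, 1, 5 and $r_n\to0$. For $m\in\mathbb N$ choose $n_1<n_2<\cdots$ such that for $\zeta=1/m$ and all $n\ge n_m$ each random quantity in (9.1) exceeds $1/m$ with probability at most $1/m$, and $r_n/\zeta\le1/m$. Put $\zeta_n=1/m$ for $n_m\le n<n_{m+1}$. Then $\zeta=\zeta_n\to0$, and (9.1) tends to $0$ with $\zeta=\zeta_n$ and $Q=Q_{\zeta_n}$. This choice is fixed from now on. Since $V^+/s$ is tight in $(0,\infty)$, $Q(j=\dagger)\le\widehat P(V^+<\zeta s)\to0$. Statements involving $j$ are understood on $\{j\ne\dagger\}$.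

**Increments after $k$.** *Purpose: between $k$ and $j$, $M$ moves little.* Let $\tau=\min\{l>k:V_l-V_k\ge\zeta s\}$, $\tau=t$ if there is none. As $\theta<1$, $j\le\tau$ if $j\ne\dagger$. For $k<l\le\tau$ let $F_l^\flat=F_l1_{G_l\le\zeta s}$ and $F_l^\sharp=F_l-F_l^\flat$. If $\tau>k$, then $V_{\tau-1}-V_k<\zeta s$; therefore $\sum_{k<l\le\tau}\|F_l^\flat\|^2\le2\zeta s$, $F_l^\sharp=0$ for $l<\tau$, and $\|F^\sharp_\tau\|\le(\max_{l>k}G_l)^{1/2}$. Given $(k,\mathcal F_k)$ the future evolves under $P$, $s$ is known, and $\{l\le\tau\}=\{V_{l-1}-V_k<\zeta s\}\in\mathcal F_{l-1}$ for $k<l\le t$. For $k<l\le\tau$ let $h_{l-1}^\flat,h_{l-1}^\sharp$ be the conditional expectations of $F^\flat_l,F^\sharp_l$ given $\mathcal F_{l-1}$, so $h_{l-1}=h^\flat_{l-1}+h^\sharp_{l-1}$. For $k\le l\le\tau$ write $M_l-M_k=B_l^\flat+B_l^\sharp$ with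
$$B_l^\flat=\sum_{k<i\le l}(F_i^\flat-h^\flat_{i-1}),\qquad B_l^\sharp=\sum_{k<i\le l}(F_i^\sharp-h^\sharp_{i-1}).$$
Lemma 1, conditionally on $(k,\mathcal F_k)$ and with $y_l=F_l^\flat1_{l\le\tau}$, and for the $\sharp$ parts the triangle inequality, give
$$\widehat E\sup_{k\le l\le\tau}\frac{\|B^\flat_l\|^2}s\le8(p-1)\zeta,\quad\widehat E\sup_{k\le l\le\tau}\frac{\|B^\sharp_l\|}{\sqrt s}\le2r_n,\quad\widehat E\sum_{k\le l<\tau}\frac{\|h^\flat_l\|^2}s\le2\zeta,\quad\widehat E\sum_{k\le l<\tau}\frac{\|h_l^\sharp\|}{\sqrt s}\le r_n .\tag{9.2}$$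
Since $\sum\|h_l\|^2\le2\sum\|h_l^\flat\|^2+2(\sum\|h_l^\sharp\|)^2$ and $r_n/\zeta\to0$, in $\widehat P$
$$\sup_{k\le l\le\tau}\frac{\|M_l-M_k\|}{\sqrt s}\to0,\qquad\sup_{k\le l<\tau}\frac{\|h_l\|}{\sqrt s}\to0,\qquad\sum_{k\le l<\tau}\frac{\|h_l\|^2}{\zeta s}=O_P(1).\tag{9.3}$$
By Consequence 4, $\|M_k\|^2=(p-1)V_k+o_P(V)$, so $\|M_k\|^2/s$ is tight in $(0,\infty)$. From $\big\|\frac x{\|x\|}-\frac y{\|y\|}\big\|\le2\|x-y\|/\|y\|$,
$$\|\eta_j-\eta_k\|\le q_j+q_k+2\|M_j-M_k\|/\|M_k\|\to0\quad\text{in }Q .\tag{9.4}$$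
This holds when $M_j,M_k\ne0$; as $q=1$ otherwise, that event has probability tending to $1$.

Let $\nu=\nu_k=\eta_k^p\,du$, a probability measure on $(0,1)$. All integrals against $\nu$ are over $\{\eta_k>0\}$. By Hölder
$$\int\frac{|z|}{\eta_k}\,d\nu\le\|z\|,\qquad\int\frac{z^2}{\eta_k^2}\,d\nu\le\|z\|^2\qquad(z\in L_p).\tag{9.5}$$

**Lemma 7.** (a) $\displaystyle\sum_{k<l\le j}\int\big|F_l^2-G_l\eta_k^2\big|\frac{d\nu}{\eta_k^2\zeta s}\to0$ in $Q$. (b) $\displaystyle\sum_{k\le l<\tau}\int h_l^2\frac{d\nu}{\eta_k^2\zeta s}\to0$ in $\widehat P$.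

*Proof of (a).* Here all steps from $k$ to $j$ are compared with the profile $\eta_k$. We have $F_l^2=G_l\eta_l^2$, and by Hölder $\int|\eta_l^2-\eta_k^2|\eta_k^{p-2}du\le2\|\eta_l-\eta_k\|\le4$; terms with $G_l=0$ vanish. So the sum is at most
$$\frac2{\zeta s}\sum_{k<l<\tau}G_l\|\eta_l-\eta_k\|+\frac{4\max_lG_l}{\zeta s},$$
where the last term covers a possible $l=j=\tau$. It is $o_P(1)$ by (9.1) and Lemma 5. For $k<l<\tau$ we have $V_l-V_k<\zeta s$, so the $\theta$-probability that $j=l$ is exactly $G_l/(\zeta s)$. Hence the first term has $\widehat P$-expectation at most $2E_Q[\|\eta_j-\eta_k\|1_{j\ne\dagger}]$, which tends to $0$ by (9.4) and boundedness.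

*Proof of (b).* Here the drift is controlled by the convexity loss $\delta^{(1)}$. For $k\le l<\tau$ put $v_r=a_{l+1}+rh_l=M_l-(1-r)h_l$, $0\le r\le1$. By (9.3) and tightness of $\|M_k\|^2/s$, $\sup_{l,r}\|v_r-M_k\|/\|M_k\|\to0$. So with probability tending to $1$ all $v_r\ne0$, and $\alpha_r=|v_r|/\|v_r\|$ satisfies $\sup_{l,r}\|\alpha_r-\eta_k\|\to0$, using $q_k\to0$. By (3.2), $\varphi''\ge2\Phi_r$ and Hölder,
$$\delta^{(1)}_{l+1}\ge2\int_0^1(1-r)\int\alpha_r^{p-2}h_l^2\,du\,dr\ge\int h_l^2\eta_k^{p-2}du-\varpi\|h_l\|^2,\qquad\varpi=\sup_{k\le l<\tau,\,r}\|\alpha_r^{p-2}-\eta_k^{p-2}\|_{p/(p-2)} .$$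
The map $a\mapsto a^{p-2}$ is uniformly continuous from the nonnegative unit sphere of $L_p$ to $L_{p/(p-2)}$. For $p\le3$ use $|a^{p-2}-b^{p-2}|\le|a-b|^{p-2}$; for $p\ge3$ use $|a^{p-2}-b^{p-2}|\le(p-2)|a-b|(a+b)^{p-3}$ and Hölder with $\frac{p-2}p=\frac1p+\frac{p-3}p$. So $\varpi\to0$ in $\widehat P$. Hence the sum in (b), which is $\frac1{\zeta s}\sum\int h_l^2\eta_k^{p-2}du$, is at most $\frac{\sum_l\delta_l}{\zeta s}+\varpi\sum_{k\le l<\tau}\frac{\|h_l\|^2}{\zeta s}\to0$, by (9.1), Lemma 5 and (9.3). $\square$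

## 10. Two independent pasts give nearly the same $M_k$

Let $Q_2$ be the law of $(\omega,\omega',k,\theta)$, where $(\omega,k,\theta)\sim Q$ and $\omega'$ has the same $k$, $e_k$ and right part, while its left part is an independent copy given $(k,e_k)$. A prime denotes the quantity computed for $\omega'$. The quantities $j,\tau,s$ and $\eta_l,G_l$ $(l\ge k)$ depend only on $k,e_k$, right, $\theta$. So $(\omega',k,\theta)\sim Q$ with the same $j$. The displacement $B:=M_j-M_k=M_j'-M_k'$ depends only on $(Z_k,\dots,Z_j)$; the same holds for $B_j^\flat,B_j^\sharp$, given $k,e_k$.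

**Proposition 1.** $\|M_k-M_k'\|/\sqrt s\to0$ in $Q_2$.

Here is the mechanism. Both $M_k$ and $M'_k$ have modulus proportional to $\eta_k$; both $M_k+B$ and $M_k'+B$ have modulus proportional to $\eta_j$. Where $M_k$ and $M'_k$ have opposite signs, adding the same $B$ increases one modulus and decreases the other. This is incompatible with a common profile unless $B$ vanishes there to first order. But $B/\eta_k$ behaves like a Gaussian of variance about $\theta\zeta s$, so it does not vanish.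

**Step 1.** *Purpose: turn locking at $k$ and at $j$ into a first-order identity.* Put $x=M_k$, $\rho=\|x\|/\sqrt s$, $\chi=\operatorname{sgn}x$ (with $\operatorname{sgn}0=1$), and $x',\rho',\chi'$ likewise. On $\{j\ne\dagger\}$ let $\lambda=\|x+B\|/\sqrt s$, $\lambda'=\|x'+B\|/\sqrt s$ and $b=B/(\sqrt s\,\eta_k)$ on $\{\eta_k>0\}$.

By (9.1) and Lemma 5, $\rho^2=(p-1)V_k/s+o_P(\zeta)$ and $\lambda^2=(p-1)V_j/s+o_P(\zeta)$, while $0\le V_j-V_k\le\zeta s+\max_lG_l=O_P(\zeta s)$. So $\rho,\lambda$ are tight in $(0,\infty)$ and $|\lambda-\rho|=|\lambda^2-\rho^2|/(\lambda+\rho)=O_P(\zeta)$. Since $x=\chi|x|$, $\big\|x-\|x\|\chi\eta_k\big\|=\|x\|q_k$; dividing by $\sqrt s\,\eta_k$ and using (9.5), $\frac x{\sqrt s\,\eta_k}=\rho\chi+o_P(\sqrt\zeta)$ in $L_1(\nu)$. As $q_j$ and $q_j'$ are $o_P(\sqrt\zeta)$, both $\frac{|x+B|}{\|x+B\|}$ and $\frac{|x'+B|}{\|x'+B\|}$ equal $\eta_j$ up to $o_P(\sqrt\zeta)$ in $L_p$. Divide by $\eta_k$ and use $|\rho\chi+b|=|\rho+\chi b|$: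
$$\frac{|\rho+\chi b|}\lambda=\frac{|\rho'+\chi'b|}{\lambda'}+o_P(\sqrt\zeta)\quad\text{in }L_1(\nu).\tag{10.1}$$

Now linearize. With $z=\rho+\chi b$, $\frac{|z|}\lambda-\frac z\rho=\frac{|z|-z}\lambda+z\big(\frac1\lambda-\frac1\rho\big)$. Here $|z|-z\ne0$ only if $z<0$, and then $|b|>\rho$ and $|z|-z=2|z|\le2|b|$. Hence
$$\Big|\frac{|\rho+\chi b|}\lambda-1-\frac{\chi b}\rho\Big|\le\frac{2|b|1_{|b|>\rho}}\lambda+|\rho+\chi b|\,\Big|\frac1\lambda-\frac1\rho\Big| .$$
The last term is $O_P(\zeta)$ in $L_1(\nu)$, since $\int|b|d\nu\le\|B\|/\sqrt s=o_P(1)$ by (9.3). The first is at most $\frac2\lambda\max(1,\frac1\rho)\min(|b|,b^2)$. Split $b=b^\flat+b^\sharp$ according to $B=B_j^\flat+B_j^\sharp$. Then $\min(|b|,b^2)\le4(b^\flat)^2+2|b^\sharp|$: if $|b^\flat|\ge|b^\sharp|$ then $b^2\le4(b^\flat)^2$, otherwise $|b|\le2|b^\sharp|$. By (9.5) and (9.2) the $\nu$-integral is at most $4\|B_j^\flat\|^2/s+2\|B^\sharp_j\|/\sqrt s=O_P(\zeta+r_n)=o_P(\sqrt\zeta)$.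 The same holds for $\rho',\lambda',\chi'$. Inserting this in (10.1) and dividing by $\sqrt\zeta$, with $\tilde b=b/\sqrt\zeta$ ($\tilde b:=0$ if $j=\dagger$),
$$\int|\tilde b|\,\gamma\,d\nu\to0\ \text{ in }Q_2,\qquad\gamma(u)=\Big|\frac{\chi(u)}\rho-\frac{\chi'(u)}{\rho'}\Big|,\tag{10.2}$$
where $\gamma:=0$ if $\rho\rho'=0$, an event of probability tending to $0$.

**Step 2.** *Purpose: $\tilde b$ does not concentrate at $0$, whatever the two pasts, so $\gamma\to0$.* Sample in addition $u\sim\nu_k$, independent of everything else given $(k,e_k)$. We use: if $f_n\ge0$ and $\int f_nd\nu\to0$ in probability, then $f_n(u)\to0$ in probability, because $\Pr(f_n(u)>\kappa)\le E\min(1,\kappa^{-1}\int f_nd\nu)\to0$. Let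
$$\mathcal G=\sigma(k,e_k,\text{left},\text{left}',\theta,u).$$
Almost surely $\eta_k(u)>0$. Given $\mathcal G$, the right part has its $P$-law given $Z_k$. For $l>k$ let
$$X_l=\frac{F_l(u)-h_{l-1}(u)}{\eta_k(u)\sqrt{\zeta s}} .$$
Given $\mathcal G$ these are martingale differences for $\mathcal G\vee\sigma(Z_{k+1},\dots,Z_l)$, and $\tilde b(u)=\sum_{k<l\le j}X_l$ if $j\ne\dagger$. Let $j_*=j$, or $t$ if $j=\dagger$. Let $\sigma$ be the least $l\ge k$ such that $l=j_*$, or $\sum_{k<i\le l}X_i^2>2$, or $l<j_*$ and $|h_l(u)|>\eta_k(u)\sqrt{\zeta s}$. It is a stopping time with $\sigma\le j_*$. Put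
$$T=\prod_{k<l\le\sigma}(1+\mathrm iX_l),\qquad E[T|\mathcal G]=1 .$$

*Uniform integrability of $T$.* If $\sigma=k$, then $T=1$. If $\sigma>k$, then $\sum_{k<l<\sigma}X_l^2\le2$, so
$$|T|=\prod_{k<l\le\sigma}(1+X_l^2)^{1/2}\le e\,(1+|X_\sigma|).$$
Moreover $|h_{\sigma-1}(u)|\le\eta_k(u)\sqrt{\zeta s}$, so $|X_\sigma|\le1+\frac{|F_\sigma(u)|}{\eta_k(u)\sqrt{\zeta s}}$. If $j\ne\dagger$, then $|F_\sigma(u)|\le\sup_{k<l<j}|F_l(u)|+|F_j(u)|$. By (9.5)
$$\int\sup_{k<l<j}F_l^2\,\frac{d\nu}{\eta_k^2\zeta s}\le\frac{V_{j-1}-V_k}{\zeta s}\le1,\qquad E_{Q_2}\int\frac{|F_j|1_{j\ne\dagger}}{\eta_k\sqrt{\zeta s}}\,d\nu\le\frac{r_n}{\sqrt\zeta}\to0 .$$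
If $j=\dagger$, use $|F_\sigma(u)|\le\sup_{k<l\le t}|F_l(u)|$ and $V-V_k<\zeta s$ in the same way. So $|T|$ is dominated by the sum of a sequence bounded in $L_2$ and one tending to $0$ in $L_1$; hence $T=T_n$ is uniformly integrable.

*Limit of $T$.* We have $0\le V_j-V_k-\theta\zeta s\le\max_lG_l=o_P(\zeta s)$. With Lemma 7, in probability,
$$\sum_{k<l\le j}\frac{F_l(u)^2}{\eta_k(u)^2\zeta s}-\theta\to0,\qquad\max_{k<l\le j}\frac{F_l(u)^2}{\eta_k(u)^2\zeta s}\to0,\qquad\sum_{k\le l<j}\frac{h_l(u)^2}{\eta_k(u)^2\zeta s}\to0 ;$$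
for the maximum, each term is at most $\frac{\max_lG_l}{\zeta s}$ plus the sum of the differences in Lemma 7(a) at $u$. By Cauchy–Schwarz for the cross terms, $\sum_{k<l\le j}X_l^2-\theta\to0$, and $\max_{k<l\le j}|X_l|\to0$. Since $\theta<1$, $\sigma=j$ with probability tending to $1$. Expanding $\log(1+\mathrm iX)=\mathrm iX+\frac12X^2+O(|X|^3)$ and using $\sum|X_l|^3\le\max|X_l|\sum X_l^2\to0$,
$$T-\exp\big(\mathrm i\tilde b(u)+\theta/2\big)\to0$$
in probability, and by uniform integrability in $L_1$. So for uniformly bounded $\mathcal G$-measurable $g_n$,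
$$E\big[g_n\,e^{\mathrm i\tilde b(u)+\theta/2}\big]-E[g_n]\to0 .\tag{10.3}$$

*Conclusion of the step.* Take $g_n=1_{\{\gamma(u)>\kappa\}}$ with $\kappa>0$. It is a function of $(k,e_k,\text{left},\text{left}',u)$, hence $\mathcal G$-measurable, and it is independent of $\theta$. By (10.2), $|\tilde b(u)|\gamma(u)\to0$ in probability, so $\tilde b(u)\to0$ on $\{\gamma(u)>\kappa\}$ and $g_n(e^{\mathrm i\tilde b(u)}-1)\to0$ in $L_1$. Now (10.3) reads $(Ee^{\theta/2}-1)\Pr(\gamma(u)>\kappa)\to0$. Since $Ee^{\theta/2}>1$, $\gamma(u)\to0$ in probability.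

**Step 3.** *Purpose: from $\gamma\to0$ to the proposition.* $\rho,\rho'$ are tight in $(0,\infty)$. If $\rho,\rho'\in[1/c,c]$ and $\gamma(u)<2/c$, then $\chi(u)=\chi'(u)$, since otherwise $\gamma(u)=\frac1\rho+\frac1{\rho'}\ge\frac2c$; and then $|\rho-\rho'|=\rho\rho'\gamma(u)\le c^2\gamma(u)$. So $\rho\chi(u)-\rho'\chi'(u)\to0$ in probability. On $\{\rho,\rho'\le c\}$ it is bounded by $2c$, so
$$\big\|(\rho\chi-\rho'\chi')\eta_k\big\|^p=\int|\rho\chi-\rho'\chi'|^pd\nu\to0\ \text{ in }Q_2 .$$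
Finally $\|x-\rho\sqrt s\,\chi\eta_k\|=\|x\|q_k=o_P(\sqrt s)$, and likewise for $x'$. By the triangle inequality $\|x-x'\|=o_P(\sqrt s)$. $\square$

## 11. The backward martingale over the past, and the contradiction

From now on $s:=s^+(k,e_k)$, so that Lemma 4 controls $V^-/s$. By Lemma 5, $s^+/s^-$ is tight in $(0,\infty)$, so Proposition 1 holds with this $s$ too.

**Step 1.** *Purpose: move the information from $M$ to $N$.* Let $L=N_1-N_k=\sum_{l<k}(F_l+h(Z_l))$, a function of $k$ and $(Z_0,\dots,Z_{k-1})$. Then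
$$\Delta=M_t-N_1=M_k+(M_t-M_k)-N_k-L ,$$
where $M_t-M_k$ and $N_k$ depend only on $(k,e_k,\text{right})$ and so are the same for $\omega$ and $\omega'$. Hence $L-L'=(M_k-M'_k)-(\Delta-\Delta')$. By Proposition 1 and Consequence 2, applied to $\omega$ and to $\omega'$, with Lemma 5,
$$\|L-L'\|/\sqrt s\to0\ \text{ in }Q_2 .\tag{11.1}$$

**Proposition 2.** $\|L\|/\sqrt s\to0$ in $\widehat P$.

The reason is that $L$ is a sum of backward martingale differences over the past, so given $(k,e_k)$ its mean is $0$; by (11.1) it is nearly constant given $(k,e_k)$. Only integrability is at stake. The tail bound $\frac2{1+c}$ just fails to make $V^-/s$ integrable, so we truncate.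

**Step 2.** *Purpose: truncate at level $\Lambda^2s$, $\Lambda\ge1$.* Given $k$ and $\mathcal B_k$ the past evolves under $P$, and $s$ is known. For $l<k$, $-h(Z_l)=E[F_l|\mathcal B_{l+1}]$, so $L=\sum_{l<k}(F_l-E[F_l|\mathcal B_{l+1}])$. Let $V_{[l,k)}=\sum_{i=l}^{k-1}G_i$, so $V_{[1,k)}=V^-$ and $V_{[k,k)}=0$. Put
$$\bar F_l=F_l1\{V_{[l,k)}\le\Lambda^2s\},\qquad\bar L=\sum_{l<k}\big(\bar F_l-E[\bar F_l|\mathcal B_{l+1}]\big).$$
$\bar L$ is a function of $(k,e_k,\text{left})$ and $E[\bar L|k,\mathcal B_k]=0$. The $l$ with $\bar F_l$ not cut off form an up-set in $\{1,\dots,k-1\}$, so $\sum_{l<k}\|\bar F_l\|^2\le\min(V^-,\Lambda^2s)$. By Lemma 1, run backward in time and conditionally on $(k,\mathcal B_k)$, and Lemma 4,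
$$\widehat E\frac{\|\bar L\|^2}s\le(p-1)\widehat E\min\Big(\frac{V^-}s,\Lambda^2\Big)\le(p-1)\int_0^{\Lambda^2}\frac{2\,dc}{1+c}=2(p-1)\log(1+\Lambda^2).\tag{11.2}$$

**Step 3.** *Purpose: bound the truncation error.* Let $H=\{V^-\le\Lambda^2s\}$, so $\widehat P(H^c)\le\frac2{1+\Lambda^2}$. On $H$, $F_l=\bar F_l$ for all $l<k$, so only the conditional expectations of $F_l-\bar F_l=F_l1\{V_{[l,k)}>\Lambda^2s\}$ contribute to $L-\bar L$. Since on $H$ the $\mathcal B_{l+1}$-measurable condition $V_{[l+1,k)}\le\Lambda^2s$ also holds,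
$$\|L-\bar L\|\le\mathsf r:=\sum_{l<k}E\big[\|F_l\|1\{V_{[l+1,k)}\le\Lambda^2s<V_{[l,k)}\}\,\big|\,\mathcal B_{l+1}\big]\quad\text{on }H .$$
On each path at most one $l$ is such a crossing index. It exists only if $V^->\Lambda^2s$, and then $\|F_l\|\le\sqrt{V^-}$. So by Lemma 4
$$\widehat E\frac{\mathsf r}{\sqrt s}\le\widehat E\Big[\sqrt{V^-/s}\;1_{V^->\Lambda^2s}\Big]\le\frac{2\Lambda}{1+\Lambda^2}+\int_\Lambda^\infty\frac{2\,dc}{1+c^2}\le\frac4\Lambda .\tag{11.3}$$

**Step 4.** *Purpose: bound $\bar L$ through $\bar L-\bar L'$.* Let $Y=\|\bar L-\bar L'\|/\sqrt s$; by (11.2), $EY^2\le8(p-1)\log(1+\Lambda^2)$. On $H\cap H'$, $Y\le\|L-L'\|/\sqrt s+R$ with $R=(\mathsf r+\mathsf r')/\sqrt s$, and $ER\le8/\Lambda$. So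
$$E[Y1_{H\cap H'}]\le ER+E\big[(Y1_{H\cap H'}-R)^+\big],\qquad(Y1_{H\cap H'}-R)^+\le\min\big(Y,\|L-L'\|/\sqrt s\big).$$
For fixed $\Lambda$ the last variable is bounded in $L_2$, hence uniformly integrable, and it tends to $0$ in probability by (11.1). On the complement of $H\cap H'$, of probability at most $\frac4{1+\Lambda^2}$, use Cauchy–Schwarz. Therefore
$$\limsup_nEY\le\frac8\Lambda+\Big(8(p-1)\log(1+\Lambda^2)\cdot\frac4{1+\Lambda^2}\Big)^{1/2}.$$
Given $(k,e_k)$, $\bar L$ and $\bar L'$ are independent with mean zero, so Jensen's inequality gives $\widehat E\|\bar L\|/\sqrt s\le EY$.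

**Step 5.** *Purpose: prove Proposition 2.* For $\kappa>0$,
$$\widehat P(\|L\|>\kappa\sqrt s)\le\widehat P(H^c)+\widehat P(\|\bar L\|>\tfrac\kappa2\sqrt s)+\widehat P(\mathsf r>\tfrac\kappa2\sqrt s).$$
By Markov's inequality, Step 4 and (11.3), the limsup over $n$ is bounded by a quantity that tends to $0$ as $\Lambda\to\infty$. $\square$

**Step 6.** *Purpose: the contradiction.* By Consequence 4, $\|N_1\|^2=(p-1)V+o_P(V)$ and $\|N_k\|^2=(p-1)(V-V_{k-1})+o_P(V)$. Hence
$$\frac{\|L\|}{\sqrt V}\ge\frac{\|N_1\|-\|N_k\|}{\sqrt V}\ge\sqrt{p-1}\,\Big(1-\sqrt{1-V_{k-1}/V}\Big)-o_P(1).$$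
By Consequence 5, $V_{k-1}/V$ converges in law to a uniform variable on $(0,1)$. So $\|L\|/\sqrt V$ does not tend to $0$ in $\widehat P$. But Proposition 2 and tightness of $V/s$ in $(0,\infty)$ say that it does. Hence the assumption $\kappa_p=p-1$ is false: $\kappa_p<p-1$, and $M_2(L_p)\le\sqrt{\kappa_p}<\sqrt{p-1}$ for every $p>2$. $\blacksquare$
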